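# Bounded components of semilevel sets on the minimal covering of a closed 1-form

## 1. The guess "yes", tested on discrete periods, linear forms and bumps

Let $M$ be a compact, connected, smooth $n$-dimensional manifold without boundary, $n>1$, and let $b$ be a smooth, closed, non-exact real 1-form on $M$. On a suitable covering $\pi:\tilde M\to M$ the form becomes exact, $\pi^*b=d\tilde B$, and we can look at the sets where $\tilde B$ is large or small. Take one connected component $\mathcal O$ of such a set, and suppose that $\tilde B$ is bounded on it. Must $\mathcal O$ have compact closure?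

The first guess is yes. A component of $\{\tilde B>r\}$ on which $\tilde B$ stays bounded ought to be a hill, and $\tilde B$ looks the same everywhere up to additive constants, because $M$ is compact. The guess turns out to be right, but the reason just given is not a proof. Let us fix the notions and test it.

**Definition (minimal covering).** $\pi:\tilde M\to M$ is the connected covering corresponding to the kernel of the period homomorphism $\pi_1(M)\ni[\gamma]\mapsto\int_\gamma b\in\mathbb R$. Let $\tilde B\in C^\infty(\tilde M;\mathbb R)$ be a primitive of $\pi^*b$.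

**Definition (semilevel sets).** For $r\in\mathbb R$ the superlevel set is $\Omega^r=\{p\in\tilde M:\tilde B(p)>r\}$ and the sublevel set is $\Omega_r=\{p\in\tilde M:\tilde B(p)<r\}$. A semilevel set is a superlevel set or a sublevel set.

We recall what covering theory gives. The kernel is a normal subgroup, so the deck group $\Gamma$ is isomorphic to $\pi_1(M)/\ker$ and acts transitively on each fibre of $\pi$. For $g\in\Gamma$ the function $\tilde B\circ g-\tilde B$ has zero differential, so it is a constant $\chi(g)$:
$$\tilde B\circ g=\tilde B+\chi(g),\qquad \chi:\Gamma\to\mathbb R \text{ a homomorphism.}\tag{1}$$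
The homomorphism $\chi$ is injective. Indeed, join $p$ to $gp$ by a path $c$. Then $\chi(g)=\int_c\pi^*b$ is the period of the loop $\pi\circ c$. If it vanishes, the class of this loop is in the kernel, so the loop lifts to a closed loop at $p$; hence $gp=p$ and $g$ is the identity. Thus $\Gamma$ is isomorphic to a subgroup of $\mathbb R$. It is finitely generated because $\pi_1(M)$ is, and it is nonzero because a closed form with zero periods is exact. Therefore $\Gamma\cong\mathbb Z^k$ with $k\ge1$. We write $\Gamma$ additively, fix such an isomorphism, let $|\cdot|$ be the sup norm on $\mathbb Z^k$, write $gp$ for the action, and write $g^{-1}$ for the inverse deck transformation. By (1), $g\,\Omega^r=\Omega^{r+\chi(g)}$.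

*Example 1.* On $M=\mathbb R^2/\mathbb Z^2$ with $b=dx_1$, the covering is $\mathbb R\times(\mathbb R/\mathbb Z)$, with $\Gamma=\mathbb Z$. With $b=dx_1+\sqrt2\,dx_2$ it is $\mathbb R^2$, with $\Gamma=\mathbb Z^2$ and $\chi(m)=m_1+\sqrt2\,m_2$. On the 3-torus with $b=dx_1+\sqrt2\,dx_2+(1+\sqrt2)\,dx_3$, the kernel of the period map is generated by $(1,1,-1)$, so $k=2$ and $\tilde M=\mathbb R^3/\mathbb Z(1,1,-1)$.

**Discrete periods: $k=1$.** Choose a compact $K\subset\tilde M$ with $\Gamma K=\tilde M$. If $p\in gK\cap\mathcal O$, then $\tilde B(p)=\chi(g)+\tilde B(g^{-1}p)$ with $g^{-1}p\in K$, so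
$$\chi(g)\in\Big[\inf_{\mathcal O}\tilde B-\max_K\tilde B,\ \sup_{\mathcal O}\tilde B-\min_K\tilde B\Big].\tag{2}$$
If $k=1$ then $\chi(\Gamma)$ is a discrete group $\tau\mathbb Z$ and $\chi$ is injective, so only finitely many $g$ satisfy (2). Then $\mathcal O$ lies in a finite union of compact sets $gK$. The answer is yes, and connectedness of $\mathcal O$ was not even used.

**Linear forms.** On the torus $\mathbb R^2/\mathbb Z^2$ with $b=dx_1+\sqrt2\,dx_2$, each $\Omega^r$ is a half-plane. It is connected and $\tilde B$ is unbounded on it, so there is nothing to check.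

**Bumps.** Let $\psi_0\ge0$ be a smooth function on $\mathbb R^2$ with $\psi_0\le1=\psi_0(0)$ and support in $\{|x|<\frac14\}$, let $\alpha=(1,\sqrt2)$, and put
$$\tilde B(x)=\alpha\cdot x+10\sum_{m\in\mathbb Z^2}\psi_0(x-m).$$
Then $d\tilde B$ is $\mathbb Z^2$-periodic, with periods $1$ and $\sqrt2$, and $\Gamma=\mathbb Z^2$. Take $r=5$ and a lattice point $m$ with $-5<\alpha\cdot m<4$. We have $\tilde B(m)=\alpha\cdot m+10>5$, while on the circle $|x-m|=\frac14$ we have $\tilde B\le\alpha\cdot m+\frac{\sqrt3}4<5$. So the component of $\Omega^5$ that contains $m$ lies in the disc of radius $\frac14$ about $m$: a hill, as guessed.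

There are infinitely many such $m$ (for each $m_2$ some $m_1$ gives $\alpha\cdot m\in[0,1)$), strung out along an irrational line. So a bounded interval of heights contains infinitely many separate hills, and argument (2) breaks down as soon as $k\ge2$: the group $\chi(\Gamma)$ is dense in $\mathbb R$, and infinitely many $g$ satisfy (2). The question becomes whether a component can creep from place to place along the irrational direction, for ever, without letting $\tilde B$ escape.

## 2. Disjoint translates, finite volume, and a continuous function for which the answer is no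

The covering symmetry gives a strong restriction at once.

**Lemma 1.** Let $\mathcal O$ be a component of $\Omega^r$ on which $\tilde B$ is bounded. Then $g\mathcal O\cap\mathcal O=\emptyset$ for all $g\ne0$ in $\Gamma$.

*Proof.* Since $g\mathcal O\cap\mathcal O\ne\emptyset$ if and only if $g^{-1}\mathcal O\cap\mathcal O\neq\emptyset$, and $\chi(g)\ne0$, we may assume $\chi(g)>0$. The set $g\mathcal O$ is connected and contained in $\Omega^{r+\chi(g)}\subset\Omega^r$. If it met $\mathcal O$, it would be contained in the component $\mathcal O$. Then $\sup_{\mathcal O}\tilde B\ge\sup_{g\mathcal O}\tilde B=\sup_{\mathcal O}\tilde B+\chi(g)$, which is impossible for a finite supremum. $\square$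

In the bump example this says that a bounded component contains at most one lattice point. In general it says that $\pi$ is injective on $\mathcal O$: if $p,gp\in\mathcal O$, then $gp\in g\mathcal O\cap\mathcal O$, so $g=0$.

A sensible next step is to fix a Riemannian metric on $M$ and lift it. Injectivity gives $\operatorname{vol}(\mathcal O)\le\operatorname{vol}(M)<\infty$. One would like to conclude that $\mathcal O$ meets only finitely many translates $gK$. For this one needs a lower bound for $\operatorname{vol}(\mathcal O\cap gK)$, and there is none in sight: $\mathcal O$ may have thinner and thinner tentacles. No cleverer use of periods, volume and connectedness alone can help, because these arguments work for continuous functions satisfying (1), and for those the answer is no.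

**Example 2.** *There are an injective homomorphism $\chi:\mathbb Z^2\to\mathbb R$ and a continuous $B:\mathbb R^2\to\mathbb R$ with $B(x+m)=B(x)+\chi(m)$ for $m\in\mathbb Z^2$, such that some component of $\{B>0\}$ is not relatively compact although $B$ is bounded on it.*

*A line with gaps.* Fix an irrational $\rho$ and let $\nu$ be Lebesgue measure on $\mathbb R$ plus an atom of mass $2^{-|a|}$ at each point $a\rho+c$ with $a,c\in\mathbb Z$. It is invariant under translation by $1$, and an interval $[x,x+1)$ has mass $1+\sum_a2^{-|a|}=4$. Let $\Psi(x)=\nu([0,x))$ for $x\ge0$ and $\Psi(x)=-\nu([x,0))$ for $x<0$. The function $\Psi$ is strictly increasing, and the disjoint intervals $I_x=[\Psi(x),\Psi(x)+\nu(\{x\})]$ cover $\mathbb R$. Let $\phi:\mathbb R\to\mathbb R$ take the value $x$ on $I_x$. It is nondecreasing and surjective, hence continuous, and $\phi(y+4)=\phi(y)+1$. Let $H:\mathbb R\to\mathbb R$ map $I_x$ onto $I_{x+\rho}$, affinely and increasingly when $I_x$ is not a point. This makes sense because $x\mapsto x+\rho$ preserves the set of atoms. $H$ is an increasing bijection, hence a homeomorphism; it commutes with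 $y\mapsto y+4$, and $\phi\circ H=\phi+\rho$. Put $J=(0,1)$, the interior of $I_0=\phi^{-1}(0)$. Then $H^a(J)+4c$ is the interior of $I_{a\rho+c}$, and these intervals are pairwise disjoint for distinct $(a,c)$.

*The action and the function.* Let $T(s,y)=(s-1,H(y))$ and $\tau(s,y)=(s,y+4)$. These commute and satisfy $T^a\tau^c(s,y)=(s-a,H^a(y)+4c)$. Let $\beta(y)=\max(0,y(1-y))$, which is positive exactly on $J$, let $h(s)=1/(1+s^2)$, and put
$$\psi(s,y)=\sum_{a,c\in\mathbb Z}h(s+a)\,\beta\big(H^{-a}(y-4c)\big),\qquad B_1(s,y)=\phi(y)+\psi(s,y).$$
The terms of $\psi$ are positive on the pairwise disjoint sets $\mathbb R\times(H^a(J)+4c)$, respectively, and vanish elsewhere. On a compact set $\{|s|,|y|\le R\}$, for each $a$ only finitely many $c$ contribute, and the terms with $|a|>R$ are at most $1/(1+(|a|-R)^2)$. As the supports do not overlap, the sum converges uniformly there, so $\psi$ is continuous. The terms are the translates of the term $a=c=0$ under the group generated by $T$ and $\tau$, so $\psi$ is invariant and $B_1\circ T^a\tau^c=B_1+a\rho+c$.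

*The component.* Let $U=\mathbb R\times J$. On $U$ we have $\phi=0$ and $0<\psi\le1$, so $0<B_1\le1$. On $\partial U$, where $y=0$ or $y=1$, we have $\phi=0$, and $\psi=0$ because endpoints of $I_0$ lie in no $H^a(J)+4c$. So $B_1=0$ on $\partial U$. Thus $U$ is connected, open, and closed in $\{B_1>0\}$: it is a component. $B_1$ is bounded on $U$, and $U$ is unbounded.

*Back to lattice translations.* For $s\in[0,1]$ let $\Theta(s,y)=(s,\,sy+(1-s)H(y))$. Each $y\mapsto sy+(1-s)H(y)$ is an increasing homeomorphism commuting with $y\mapsto y+4$. Since $T\Theta(1,y)=T(1,y)=(0,H(y))=\Theta(0,y)$, the rule $\Theta(s-1,y)=T\Theta(s,y)$ extends $\Theta$ to a homeomorphism of $\mathbb R^2$ that carries the translations by $(-1,0)$ and $(0,4)$ to $T$ and $\tau$. Then $B(s,y)=B_1(\Theta(s,4y))$ satisfies $B(s-1,y)=B(s,y)+\rho$ and $B(s,y+1)=B(s,y)+1$, so $\chi(m)=-\rho m_1+m_2$, which is injective. Homeomorphisms preserve components and relative compactness. $\square$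

So any proof must use the regularity of $\tilde B$.

## 3. Four equivalent conditions

Fix a Riemannian metric on $M$ and its complete lift to $\tilde M$, on which $\Gamma$ acts by isometries. Fix an integer $q\ge2$ with $q>(n-1)k$. Only $\tilde B\in C^q$ will be used.

**Theorem 2.** There is a constant $D$, depending only on $M$, $b$ and the metric (and on auxiliary choices made below), such that for every $r\in\mathbb R$ and every component $\mathcal O$ of $\Omega^r$ the following are equivalent:

1. $\mathcal O$ is relatively compact;
2. $\tilde B$ is bounded on $\mathcal O$;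
3. $g\mathcal O\cap\mathcal O=\emptyset$ for all $g\ne0$ in $\Gamma$;
4. $\operatorname{diam}\mathcal O\le D$.

The same holds for components of sublevel sets. In particular, every component of a semilevel set on which $\tilde B$ is bounded is relatively compact in $\tilde M$.

Sublevel sets of $\tilde B$ are superlevel sets of $-\tilde B$, which is a primitive of $\pi^*(-b)$ on the same covering. So it suffices to treat superlevel sets; at the end we take the larger of the two constants. The implication (4)⇒(1) is Hopf–Rinow, (1)⇒(2) is continuity of $\tilde B$, and (2)⇒(3) is Lemma 1. Everything that remains is **(3)⇒(4)**.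

The plan has two halves. We record which translates $gK$ of a compact set are met by $\mathcal O$; call this set of group elements $\mathcal V$. Regularity will show that the real numbers $\chi(g)$, $g\in\mathcal V$, can be covered by few intervals of length $\varepsilon$, namely by a constant times $\varepsilon^{-(n-1)/q}$, for every $\varepsilon\in(0,1]$. Then an argument inside $\mathbb Z^k$ shows that a connected set $\mathcal V$ with this property has a bounded number of elements.

## 4. The translates met by a component

This section fixes the charts and turns connectedness of $\mathcal O$ into connectedness of $\mathcal V$.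

Choose finitely many smooth embeddings $\varphi_a$ ($1\le a\le A$) into $M$ of open cubes containing $[-1,2]^n$, with $\bigcup_a\varphi_a([0,1]^n)=M$. Cubes are simply connected, so the $\varphi_a$ lift to maps $\tilde\varphi_a$ into $\tilde M$; these are embeddings because $\pi\circ\tilde\varphi_a=\varphi_a$ is one. Put
$$D_a=\tilde\varphi_a([0,1]^n),\quad D_a'=\tilde\varphi_a((-1,2)^n),\quad K=\bigcup_aD_a,\quad f_a=\tilde B\circ\tilde\varphi_a.$$
Then $K$ is compact, $\Gamma K=\tilde M$ because $\Gamma$ is transitive on fibres, and the family $\{gK\}_{g\in\Gamma}$ is locally finite. Let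
$$S=\{s\in\Gamma:sK\cap K\ne\emptyset\},\qquad\sigma=\max\big(1,\max_{s\in S}|s|\big).$$
The set $S$ is finite and symmetric, and $gK\cap hK\ne\emptyset$ if and only if $h-g\in S$. For a component $\mathcal O$ of $\Omega^r$ put
$$\mathcal V=\{g\in\Gamma:gK\cap\mathcal O\ne\emptyset\}\ne\emptyset,\qquad\mathcal O_g=g^{-1}\mathcal O,\qquad t_g=r-\chi(g).$$
By (1), $\mathcal O_g$ is a component of $\{\tilde B>t_g\}$, and it meets $K$ when $g\in\mathcal V$. So instead of following $\mathcal O$ through $\tilde M$ we may stay near $K$ and watch many sets $\mathcal O_g$, each with its own threshold $t_g$.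

**Definition.** A subset of $\Gamma$ is *$S$-connected* if any two of its elements are joined by a finite chain inside it with successive differences in $S$.

*Example 3.* If $\Gamma=\mathbb Z^2$ and $S=\{s:|s|\le1\}$, which is what $K=[0,1]^2$ gives for the unit square in $\mathbb R^2$, then $\{(0,0),(1,0),(2,-1),(3,-2)\}$ is $S$-connected and $\{(0,0),(2,0)\}$ is not.

**Lemma 3.** $\mathcal V$ is $S$-connected.

*Proof.* Otherwise $\mathcal V=\mathcal V_1\sqcup\mathcal V_2$, both nonempty, with no difference of an element of $\mathcal V_1$ and one of $\mathcal V_2$ in $S$. Let $W_i=\bigcup_{g\in\mathcal V_i}(gK\cap\mathcal O)$. Both sets are nonempty and together they cover $\mathcal O$. They are disjoint because $gK\cap hK=\emptyset$ for $g\in\mathcal V_1$, $h\in\mathcal V_2$, and they are closed in $\mathcal O$ by local finiteness. This contradicts connectedness of $\mathcal O$. $\square$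

## 5. Near-critical values and local maxima of polynomials

On a small cube, $f_a$ is nearly its Taylor polynomial. This section collects two facts about polynomials, with constants that depend only on the dimension and the degree.

A set in $\mathbb R^N$ is *semialgebraic* if it is a finite union of sets given by finitely many polynomial equations and strict inequalities. For instance, $\{(c,t):\exists x\in[0,1],\ cx^2=t\}$ is the semialgebraic set $\{0\le t\le c\}\cup\{c\le t\le0\}$. We use the following standard facts (L. van den Dries, *Tame Topology and O-minimal Structures*, Chs. 3, 6, 7).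

* Sets first-order definable from semialgebraic sets are semialgebraic (Tarski–Seidenberg).
* Cell decompositions compatible with finitely many given semialgebraic sets exist. That is, $\mathbb R^m\times\mathbb R$ is partitioned into finitely many semialgebraic cells, each contained in or disjoint from each given set; each cell is, over a cell of $\mathbb R^m$, the graph of a function or the band between two functions (or $\pm\infty$). So the fibre of a cell over a point of $\mathbb R^m$ is empty, a point, or an open interval.
* The number of connected components of the fibres of a semialgebraic family is uniformly bounded.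
* Definable choice holds: a projection from a semialgebraic set onto its image has a semialgebraic section.
* A semialgebraic function on an open interval is $C^1$ off a finite set.

Let $\mathcal P\cong\mathbb R^m$ be the space of real polynomials in $n$ variables of degree $\le q-1$. Cubes are axis-parallel with positive side, and $|\nabla P|$ is the Euclidean norm.

The first lemma is a quantitative Sard statement: the values taken where the gradient is small occupy few short intervals. In the simplest case $P(x)=x^2$ on $[0,1]$ with $\delta\le2$, the points with $|P'|\le\delta$ form $[0,\delta/2]$ and their values form the single interval $[0,\delta^2/4]$, of length at most $\delta/2$.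

**Lemma 4.** There is $C_3=C_3(n,q)$ such that for $P\in\mathcal P$, a closed cube $Q'$ of side $\lambda$, and $\delta>0$, the set $P(\{x\in Q':|\nabla P(x)|\le\delta\})$ is a union of at most $C_3$ intervals (possibly points), each of length $\le C_3\delta\lambda$.

*Proof.* **Step 1: normalize.** If $Q'=x_0+[0,\lambda]^n$, replace $P$ by $y\mapsto P(x_0+\lambda y)/(\delta\lambda)$. Its gradient is $\nabla P/\delta$ and its values are those of $P$ divided by $\delta\lambda$. So we may take $Q'=[0,1]^n$ and $\lambda=\delta=1$.

**Step 2: choose one point for each value.** Let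
$$Y=\{(P,t):\exists x\in[0,1]^n,\ |\nabla P(x)|\le1,\ P(x)=t\}\subset\mathcal P\times\mathbb R,\qquad Y_P=\{t:(P,t)\in Y\}.$$
$Y$ is semialgebraic, and definable choice gives a semialgebraic $\tau:Y\to[0,1]^n$ with $P(\tau(P,t))=t$ and $|\nabla P(\tau(P,t))|\le1$.

**Step 3: bound the number of intervals.** For $1\le j\le n$ and $*\in\{+,0,-\}$ let $Y_{j,*}$ be the set of $(P,t)\in Y$ such that $t\in\operatorname{int}Y_P$, $\tau(P,\cdot)$ is $C^1$ near $t$, and $\partial_t\tau_j(P,t)$ has sign $*$. These sets are first-order definable, hence semialgebraic. Take a cell decomposition of $\mathcal P\times\mathbb R$, with $t$ as last coordinate, compatible with $Y$ and all $Y_{j,*}$, with $N$ cells; $N$ depends only on $n$ and $q$. Taking fibres over $P$ of the cells in $Y$, we see that $Y_P$ is a union of at most $N$ points and open intervals.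

**Step 4: bound the lengths.** Let $(\alpha,\beta)\subset Y_P$ be an interval fibre of a cell $Z\subset Y$. For all but finitely many $t\in(\alpha,\beta)$, $\tau(P,\cdot)$ is $C^1$ near $t$. For such a $t$ and each $j$, the point $(P,t)$ lies in some $Y_{j,*}$, so $Z$ meets this set and is therefore contained in it. Hence $\tau(P,\cdot)$ is $C^1$ on all of $(\alpha,\beta)$, and each $\partial_t\tau_j$ has constant sign there, so each coordinate is monotone. Differentiating $P(\tau(P,t))=t$ gives
$$1=\nabla P(\tau)\cdot\tau'\le|\tau'|\le\sum_j|\tau_j'|.$$
Integrate over $[\alpha',\beta']\subset(\alpha,\beta)$. By monotonicity, $\beta'-\alpha'\le\sum_j|\tau_j(\beta')-\tau_j(\alpha')|\le n$, since $\tau$ has values in $[0,1]^n$. So $\beta-\alpha\le n$, and $C_3=\max(N,n)$ works. $\square$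

The second lemma says that a polynomial has boundedly many separate hills, even if every hill is cut off at its own height.

**Lemma 5.** There is $C_4=C_4(n,q)$ such that if $P\in\mathcal P$, $Q'$ is a closed cube, and $E_1,\dots,E_N$ are pairwise disjoint, each $E_i$ being a connected component of $\{x\in Q':P(x)\ge s_i\}$ for some $s_i\in\mathbb R$, then $N\le C_4$.

*Proof.* **Step 1: components of the set of local maxima.** By an affine change of variable take $Q'=[0,1]^n$. Let $\mathcal M_P$ be the set of local maximum points of $P|_{Q'}$. The sets $\mathcal M_P$ form a semialgebraic family, so $\mathcal M_P$ has at most $C_4(n,q)$ components.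

**Step 2: $P$ is constant on each of them.** Each local maximum value is the maximum of $P$ over some member of a countable base of $Q'$, so there are countably many such values. If $X$ is a component of $\mathcal M_P$, then $P(X)$ is connected and countable, hence a point.

**Step 3: each $E_i$ contains a whole component.** The compact set $\{P\ge s_i\}\cap Q'$ has finitely many components, so $E_i$ is compact and relatively open in it. Let $x$ be a maximum point of $P|_{E_i}$. Points of $Q'$ near $x$ either lie in $E_i$, where $P\le P(x)$, or satisfy $P<s_i\le P(x)$. So $x\in\mathcal M_P$. Let $X_i$ be the component of $\mathcal M_P$ containing $x$. On $X_i$ we have $P=P(x)\ge s_i$, so $X_i$ is a connected subset of $\{P\ge s_i\}\cap Q'$ meeting $E_i$, and $X_i\subset E_i$. As the $E_i$ are disjoint, the $X_i$ are distinct, and $N\le C_4$. $\square$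

## 6. Counting thresholds at scale $\varepsilon$

Why should there be few thresholds? Suppose many disjoint sets $\mathcal O_g$, with thresholds $t_g$ pairwise at least $\varepsilon$ apart, enter one small cube. Start at a point of $\mathcal O_g$ and walk uphill. As long as we stay in the chart we cannot leave $\mathcal O_g$, since $\tilde B$ only increases. Either we climb a definite fraction of $\varepsilon$, and $\mathcal O_g$ contains a hill of the Taylor polynomial that belongs to no other $\mathcal O_h$; Lemma 5 bounds the number of these. Or the gradient is small somewhere at a height near $t_g$, so that $t_g$ is close to a near-critical value; Lemma 4 bounds the number of these. The higher the order of smoothness, the larger the cubes on which $f_a$ is a polynomial up to $\varepsilon/8$, and the fewer cubes are needed.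

**Proposition 6.** There is $C_1$, independent of $r$ and $\mathcal O$, such that the following holds. Let $\mathcal O$ be a component of $\Omega^r$ which satisfies (3) of Theorem 2 and is not contained in any $gD_a'$ ($g\in\Gamma$, $1\le a\le A$). Let $0<\varepsilon\le1$ and let $F\subset\mathcal V$ be finite with $|\chi(g)-\chi(h)|\ge\varepsilon$ for distinct $g,h\in F$. Then $|F|\le C_1\varepsilon^{-(n-1)/q}$.

*Proof.* **Step 1: choose the cubes.** By Taylor's theorem there is $A_0\ge1$ such that for all $a$ and all $c\in[-1,2]^n$ the Taylor polynomial $P$ of $f_a$ at $c$ of degree $q-1$ satisfies on $[-1,2]^n$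
$$|f_a-P|\le A_0\|x-c\|_\infty^q,\qquad|\nabla f_a-\nabla P|\le A_0\|x-c\|_\infty^{q-1}.$$
Let $L$ be the least integer with $A_0L^{-q}\le\varepsilon/8$, that is, with $L\ge(8A_0/\varepsilon)^{1/q}$. Since $8A_0/\varepsilon\ge8$, this root exceeds $1$, so $2\le L\le2(8A_0/\varepsilon)^{1/q}$. Put $\rho=1/L$. Divide $[-\frac12,\frac32]^n$ into $(2L)^n$ closed cubes $Q$ of side $\rho$, and let $Q'$ be the closed cube concentric with $Q$ and of side $2\rho$. It reaches $\rho/2\le\frac12$ beyond $Q$, so $Q'\subset[-1,2]^n$. With $P$ the Taylor polynomial at the centre, $\|x-c\|_\infty\le\rho$ on $Q'$, so there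
$$|f_a-P|\le A_0\rho^q\le\frac\varepsilon8,\qquad|\nabla f_a-\nabla P|\le A_0\rho^{q-1}\le\frac\varepsilon{8\rho}.\tag{3}$$

Steps 2 to 4 prove the following.

**Claim.** For each pair $(a,Q)$, at most $C_2=C_2(n,q)$ elements $g\in F$ satisfy $\mathcal O_g\cap\tilde\varphi_a(Q)\ne\emptyset$.

Let $g_1,\dots,g_N$ be these elements. Put $f=f_a$, $t_i=t_{g_i}$ and $U_i=\tilde\varphi_a^{-1}(\mathcal O_{g_i})$. The $t_i=r-\chi(g_i)$ are $\varepsilon$-separated, each $U_i$ is open, and $f>t_i$ on $U_i$. The $U_i$ are pairwise disjoint by (3) of Theorem 2, because $g_i^{-1}\mathcal O$ meets $g_j^{-1}\mathcal O$ only if $\mathcal O$ meets its translate by $g_j-g_i$. Since $\mathcal O_{g_i}$ is a component of $\{\tilde B>t_i\}$: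
$$\text{if }E\subset Q'\text{ is connected, meets }U_i,\text{ and }f>t_i\text{ on }E,\text{ then }E\subset U_i.\tag{4}$$
Pick $x_i\in Q\cap U_i$.

**Step 2: climb or find a small gradient.** We show that for each $i$ at least one of the following holds:

* (I) there is $y_i\in Q'\cap U_i$ with $f(y_i)\ge t_i+\varepsilon/2$;
* (II) there is $z_i\in Q'\cap U_i$ with $t_i<f(z_i)<t_i+\varepsilon/2$ and $|\nabla f(z_i)|\le2\varepsilon/\rho$.

Suppose both fail. Then $t_i<f<t_i+\varepsilon/2$ and $|\nabla f|>2\varepsilon/\rho$ on $U_i\cap Q'$. We have $x_i\in U_i\cap\operatorname{int}Q'$. The field $\nabla f/|\nabla f|$ is $C^1$ on $U_i\cap\operatorname{int}Q'$ because $q\ge2$. Let $u:[0,T)\to U_i\cap\operatorname{int}Q'$ be its maximal forward solution with $u(0)=x_i$. Along it $f$ grows at rate $|\nabla f|>2\varepsilon/\rho$ while staying in an interval of length $\varepsilon/2$, so $T\le\rho/4$. As $u$ is 1-Lipschitz, $u(T)=\lim_{s\to T}u(s)$ exists and lies within $\rho/4$ of $Q$; since $Q'$ reaches $\rho/2$ beyond $Q$, $u(T)\in\operatorname{int}Q'$. On the connected set $u([0,T])$ we have $f\ge f(x_i)>t_i$, so $u(T)\in U_i$ by (4).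 Thus $u(T)\in U_i\cap\operatorname{int}Q'$ and the solution can be continued past $T$, contradicting maximality.

**Step 3: few $i$ of type (II).** By (3), $|\nabla P(z_i)|\le2\varepsilon/\rho+\varepsilon/(8\rho)\le3\varepsilon/\rho$ and $P(z_i)\in(t_i-\frac\varepsilon8,t_i+\frac{5\varepsilon}8)$. Apply Lemma 4 with $\lambda=2\rho$ and $\delta=3\varepsilon/\rho$, so $\delta\lambda=6\varepsilon$: the numbers $P(z_i)$ lie in at most $C_3$ intervals of length $\le6C_3\varepsilon$. For those in one interval, the $t_i$ lie in an interval of length at most $6C_3\varepsilon+\frac{6\varepsilon}8\le(6C_3+1)\varepsilon$ and are $\varepsilon$-separated, so there are at most $6C_3+2$ of them. In total there are at most $C_3(6C_3+2)$.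

**Step 4: few $i$ of type (I).** By (3), $P(y_i)\ge t_i+\frac{3\varepsilon}8$. Let $E_i$ be the component of $\{x\in Q':P(x)\ge t_i+\frac\varepsilon4\}$ containing $y_i$. On $E_i$ we have $f\ge t_i+\frac\varepsilon8>t_i$, so $E_i\subset U_i$ by (4). Hence the $E_i$ are pairwise disjoint, and by Lemma 5 there are at most $C_4$ of them. The claim holds with $C_2=C_3(6C_3+2)+C_4$.

**Step 5: each $\mathcal O_g$ meets many cubes.** For $g\in F$ the set $\mathcal O_g$ meets $K$; choose $a=a(g)$ with $\mathcal O_g\cap D_a\ne\emptyset$. Let $\theta(x)$ be the sup-norm distance of $x$ to $[0,1]^n$. For every $s\in(0,\frac12)$ there is $x\in\tilde\varphi_a^{-1}(\mathcal O_g)$ with $\theta(x)=s$. Otherwise the disjoint open sets $\tilde\varphi_a(\{\theta<s\})$ and $\tilde M\setminus\tilde\varphi_a(\{\theta\le s\})$ cover the connected set $\mathcal O_g$. It meets the first because it meets $D_a$. It meets the second because $\mathcal O_g\not\subset D_a'$; otherwise $\mathcal O\subset gD_a'$. This is a contradiction. The points $x$ so found lie in $[-\frac12,\frac32]^n$, and $\theta$ varies by at most $\rho$ on each $Q$, so a cube accounts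 for values $s$ in an interval of length at most $\rho$. Hence $\mathcal O_g$ meets $\tilde\varphi_a(Q)$ for at least $\frac1{2\rho}=\frac L2$ cubes $Q$.

**Step 6: double counting.** Count incidences between elements $g\in F$ and pairs $(a,Q)$ with $\mathcal O_g\cap\tilde\varphi_a(Q)\neq\emptyset$. By Step 5 and the claim, $|F|\,L/2\le A(2L)^nC_2$. Therefore
$$|F|\le2^{n+1}AC_2L^{n-1}\le C_1\varepsilon^{-(n-1)/q},\qquad C_1=2^{2n}AC_2(8A_0)^{(n-1)/q}.\qquad\square$$

*Remark.* Step 5 improves the exponent from $n/q$ to $(n-1)/q$. Without it, each $g\in F$ still gives at least one incidence, so $|F|\le A(2L)^nC_2$ with no assumption about $gD_a'$. Since $\tilde B$ is smooth, one could work with that and take $q>nk$.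

## 7. Closed walks in $\mathbb Z^k$ whose periods nearly vanish

We now forget the manifold and keep $\Gamma\cong\mathbb Z^k$, the injective $\chi$, the finite symmetric set $S$, and $\sigma$. For an integer $\ell\ge0$ call the intervals $[j2^{-\ell},(j+1)2^{-\ell})$, $j\in\mathbb Z$, *$\ell$-cells*. For $\mathcal V\subset\Gamma$ let $N_\ell=N_\ell(\mathcal V)$ be the number of $\ell$-cells meeting $\chi(\mathcal V)$.

**Proposition 7.** Let $C\ge1$ and $0<\eta<1/k$. There is $\kappa$, depending only on $\Gamma,\chi,S,C,\eta$, such that every nonempty $S$-connected $\mathcal V\subset\Gamma$ with $N_\ell(\mathcal V)\le C2^{\eta\ell}$ for all $\ell\ge0$ satisfies $|\mathcal V|\le\kappa$.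

If $\mathcal V$ is large, two of its elements share an $\ell$-cell, and a chain joining them becomes closed when elements in the same cell are identified. Such closed walks are the central object.

**Definition.** A *closed $\ell$-walk* of length $p\ge1$ is a cyclic sequence of pairs $(g_i,h_i)\in\mathcal V^2$, $i\in\mathbb Z/p$, with $h_i-g_i\in S$ and with $\chi(h_i),\chi(g_{i+1})$ in the same $\ell$-cell. Its *class* is $\sum_i(h_i-g_i)\in\Gamma$. Let $\Lambda_\ell\subset\Gamma$ be the subgroup generated by all classes.

*Example 4.* Let $\chi(m)=m_1+\sqrt2\,m_2$ and take $S$ and the four-element set $\mathcal V$ of Example 3. The values of $\chi$ on $(0,0),(1,0),(2,-1),(3,-2)$ are $0$, $1$, $2-\sqrt2\approx0.59$, $3-2\sqrt2\approx0.17$. They meet two $0$-cells, $[0,1)$ and $[1,2)$. The three successive steps form a closed $0$-walk of length 3, since the first and last values lie in $[0,1)$. Its class is $(3,-2)$. As $\chi(2,-1)$ also lies in $[0,1)$, the walk splits into its first two steps, of class $(2,-1)$, and its last step, of class $(1,-1)$; both pieces are closed $0$-walks.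

*Proof of Proposition 7.* **Step 1: the groups decrease.** Every $(\ell+1)$-cell lies in an $\ell$-cell, so a closed $(\ell+1)$-walk is a closed $\ell$-walk, and $\Lambda_{\ell+1}\subset\Lambda_\ell$.

**Step 2: short walks suffice, and their classes are small.** Let $G_\ell$ be the set of classes of closed $\ell$-walks of length $p\le N_\ell$. We show that $G_\ell$ generates $\Lambda_\ell$ and that
$$|v|\le\sigma N_\ell,\qquad|\chi(v)|\le N_\ell2^{-\ell}\qquad(v\in G_\ell).\tag{5}$$
If a closed $\ell$-walk has length $p>N_\ell$, then $\chi(g_i),\chi(g_j)$ lie in the same cell for some $1\le i<j\le p$. By definition $\chi(h_{i-1})$ lies in the cell of $\chi(g_i)$ and $\chi(h_{j-1})$ in the cell of $\chi(g_j)$, so all four values lie in one cell. Hence the index sequences $i,\dots,j-1$ and $j,\dots,p,1,\dots,i-1$ (read $j,\dots,p$ if $i=1$) give two closed $\ell$-walks: the first closes because $\chi(h_{j-1})$ and $\chi(g_i)$ share a cell, the second because $\chi(h_{i-1})$ and $\chi(g_j)$ do. Both are shorter, and their classes add up to the original class. Iterate until all lengths are at most $N_\ell$. For (5), a class is a sum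 of $p\le N_\ell$ elements of $S$. Regrouping cyclically,
$$\chi(v)=\sum_i\big(\chi(h_i)-\chi(g_i)\big)=\sum_i\big(\chi(h_i)-\chi(g_{i+1})\big),$$
where each term is less than $2^{-\ell}$ in absolute value.

**Step 3: a large $\mathcal V$ gives a nonzero class.** If $|\mathcal V|>N_\ell$, then $\Lambda_\ell\ne0$. Two distinct $g,h\in\mathcal V$ have $\chi$-values in one $\ell$-cell. A chain $g=x_0,x_1,\dots,x_p=h$ in $\mathcal V$ with steps in $S$ gives the closed $\ell$-walk $(x_{i-1},x_i)_{i=1}^p$, of class $h-g\ne0$.

*A favorable case, and where it stops.* Suppose that $|\chi(w)|\ge c|w|^{-\tau}$ for all $w\ne0$, with constants $c,\tau>0$, and that $(1+\tau)\eta<1$. If $|\mathcal V|>N_\ell$, Steps 2 and 3 give a nonzero $w\in G_\ell$, and (5) yields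
$$c\,(\sigma C2^{\eta\ell})^{-\tau}\le|\chi(w)|\le C2^{-(1-\eta)\ell}.$$
This is false once $\ell$ is large, because $\tau\eta<1-\eta$; so $|\mathcal V|\le N_\ell$ for one suitable $\ell$, and we would be finished. But for a general $\chi$ there is no such lower bound. Take $\chi(m)=m_1+\alpha m_2$ with $\alpha=\sum_{j\ge1}10^{-j!}$. With $Q_J=10^{J!}$ and the integer $P_J=Q_J\sum_{j\le J}10^{-j!}$, the vector $w=(-P_J,Q_J)$ has $|w|=Q_J$ and $0<\chi(w)\le2\cdot10^{J!-(J+1)!}=2|w|^{-J}$. (So $\chi$ takes arbitrarily small positive values; if $\alpha$ were rational its values would lie in a discrete group. Hence $\alpha$ is irrational and $\chi$ is injective.) One very good approximation at one scale is not a contradiction.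

The way out is to use all closed walks at two scales. A fixed nonzero $w$ from a coarse scale has a fixed $|\chi(w)|>0$. If $\Lambda$ has the same rank at a much finer scale, then $w$ is a rational combination of fine classes, and their periods are tiny. As the rank can drop only finitely often, such a pair of scales must exist.

**Step 4: comparing two scales of equal rank.** Let $\ell<\ell'$, $\operatorname{rank}\Lambda_\ell=\operatorname{rank}\Lambda_{\ell'}=d\ge1$, and $0\ne w\in G_\ell$. We show
$$|\chi(w)|\le C''\,2^{\eta\ell}\,2^{-(1-k\eta)\ell'},\qquad C''=k\,k!\,\sigma^kC^{k+1}.\tag{6}$$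
By Step 1 and equality of ranks, $\Lambda_\ell\otimes\mathbb Q=\Lambda_{\ell'}\otimes\mathbb Q$. This space is spanned by $G_{\ell'}$, so $w=\sum_{j=1}^dc_jv_j$ with linearly independent $v_j\in G_{\ell'}$ and $c_j\in\mathbb Q$. Choose $d$ coordinates of $\mathbb Z^k$ in which the $v_j$ have nonzero determinant. This determinant is an integer, so its modulus is at least $1$. Cramer's rule writes $c_j$ as the determinant with $v_j$ replaced by $w$, divided by this one. By (5) the entries of the $v_i$ are at most $\sigma N_{\ell'}$, so $|c_j|\le d!\,|w|\,(\sigma N_{\ell'})^{d-1}$. With $|\chi(v_j)|\le N_{\ell'}2^{-\ell'}$ and $|w|\le\sigma N_\ell$ we get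
$$|\chi(w)|\le d\,d!\,|w|\,(\sigma N_{\ell'})^{d-1}N_{\ell'}2^{-\ell'}\le d\,d!\,\sigma^dC^{d+1}\,2^{\eta\ell}\,2^{d\eta\ell'}\,2^{-\ell'},$$
and (6) follows since $d\le k$, $\sigma\ge1$, $C\ge1$. Note that $1-k\eta>0$: this is where the hypothesis on $\eta$ enters.

*Finiteness already follows.* If $\mathcal V$ were infinite, all $\Lambda_\ell$ would be nonzero by Step 3, and their ranks, non-increasing in $\ell$, would be constant from some $\ell_*$ on. Fix $0\ne w\in G_{\ell_*}$ and let $\ell'\to\infty$ in (6): then $\chi(w)=0$, against injectivity. The last step makes the bound uniform.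

**Step 5: a fixed list of scales.** Put $\ell_0=0$. Given $\ell_j$, let
$$\mu_j=\min\{|\chi(w)|:0\ne w\in\Gamma,\ |w|\le\sigma C2^{\eta\ell_j}\}.$$
This is a minimum over a finite set, nonempty since $\sigma C\ge1$, and it is positive because $\chi$ is injective. Let $\ell_{j+1}>\ell_j$ be the least integer with $C''2^{\eta\ell_j}2^{-(1-k\eta)\ell_{j+1}}<\mu_j$. Put $\kappa=C2^{\eta\ell_k}$. All these numbers depend only on $\Gamma,\chi,S,C,\eta$.

Suppose $|\mathcal V|>\kappa$. As $\kappa\ge N_{\ell_k}$, Steps 3 and 1 give $\Lambda_{\ell_0}\supset\dots\supset\Lambda_{\ell_k}\ne0$. The $k+1$ ranks are non-increasing and lie in $\{1,\dots,k\}$, so $\operatorname{rank}\Lambda_{\ell_j}=\operatorname{rank}\Lambda_{\ell_{j+1}}$ for some $j<k$. By Step 2 there is $0\ne w\in G_{\ell_j}$, and $|w|\le\sigma C2^{\eta\ell_j}$, so $|\chi(w)|\ge\mu_j$. But (6) with $\ell=\ell_j$ and $\ell'=\ell_{j+1}$ gives $|\chi(w)|<\mu_j$, a contradiction. $\square$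

## 8. From disjoint translates to a uniform diameter bound

Let $\mathcal O$ be a component of $\Omega^r$ satisfying (3) of Theorem 2. We prove (4).

**Step 1: small components.** If $\mathcal O\subset gD_a'$ for some $g$ and $a$, then $\operatorname{diam}\mathcal O\le\max_a\operatorname{diam}D_a'$, because $g$ is an isometry. This is finite since $\tilde\varphi_a([-1,2]^n)$ is compact.

**Step 2: the count of cells.** Otherwise Proposition 6 applies. Let $\ell\ge0$. Take finitely many $\ell$-cells $[j2^{-\ell},(j+1)2^{-\ell})$ meeting $\chi(\mathcal V)$, with all $j$ of the same parity, and choose in each one a value $\chi(g)$ with $g\in\mathcal V$. Distinct cells of equal parity are separated by a gap of at least $2^{-\ell}$, so the chosen values are $2^{-\ell}$-separated, and Proposition 6 with $\varepsilon=2^{-\ell}$ shows that there are at most $C_12^{\ell(n-1)/q}$ of them. Adding the two parities,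
$$N_\ell(\mathcal V)\le C2^{\eta\ell}\quad(\ell\ge0),\qquad C=\max(1,2C_1),\qquad\eta=\frac{n-1}q\in\Big(0,\frac1k\Big).$$
Here $\eta>0$ because $n>1$, and $\eta<1/k$ because $q>(n-1)k$.

**Step 3: few translates.** $\mathcal V$ is nonempty, and it is $S$-connected by Lemma 3. So Proposition 7 gives $|\mathcal V|\le\kappa$, with $\kappa$ independent of $r$ and $\mathcal O$.

**Step 4: the diameter.** Let $x,y\in\mathcal O$, $x\in gK$, $y\in hK$. Then $g,h\in\mathcal V$; join them by a chain $g=g_0,g_1,\dots,g_p=h$ of distinct elements of $\mathcal V$ with $g_iK\cap g_{i+1}K\ne\emptyset$. Then $p+1\le\kappa$. Passing from $x$ to $y$ through points of the successive intersections gives $d(x,y)\le(p+1)\operatorname{diam}K\le\kappa\operatorname{diam}K$. So (4) holds with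
$$D=\max\big(\kappa\operatorname{diam}K,\ \max_a\operatorname{diam}D_a'\big).$$

This proves Theorem 2 for superlevel sets. Applied to $-b$ and $-\tilde B$, the same argument gives it for sublevel sets, with $D$ replaced by the larger of the two constants. By (2)⇒(3)⇒(4)⇒(1), every component of a semilevel set on which $\tilde B$ is bounded is relatively compact in $\tilde M$. $\blacksquare$
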